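# Connected components of quasianalytic semianalytic sets

## 1. Components of Q-semianalytic sets are Q-semianalytic

**Theorem 1.** Suppose that for every $n\ge 1$ and every open $U\subset\mathbb R^n$ we are given a subalgebra $\mathcal Q(U)\subset C^\infty(U)$, whose elements are called Q-functions, such that

- $\mathcal Q$ contains the polynomials;
- $\mathcal Q$ is a sheaf: it is closed under restriction to open subsets and under gluing;
- $\mathcal Q$ is closed under composition, differentiation and the inverse function theorem;
- $\mathcal Q$ is closed under division by a coordinate: if $f\in\mathcal Q(U)$ vanishes on $U\cap\{x_i=a\}$, then $f(x)/(x_i-a)$, extended by continuity, belongs to $\mathcal Q(U)$;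
- $\mathcal Q$ is quasianalytic: a Q-function on a connected open set whose Taylor series vanishes at some point is identically zero.

Let $M$ be a Q-manifold and let $E\subset M$ be Q-semianalytic, which means that every point of $M$ has an open neighbourhood $U$ such that $E\cap U$ is a finite union of sets
$$\{x\in U:\ f(x)=0,\ g_1(x)>0,\dots,g_r(x)>0\},\qquad f,g_1,\dots,g_r\ \text{Q-functions on }U. \tag{1}$$
Then every connected component of $E$ is Q-semianalytic, and the family of components is locally finite.

Here Q-manifolds and Q-mappings are defined by means of Q-functions, as usual. The properties are the standing ones of quasianalytic geometry in the sense of Bierstone–Milman and Rolin–Speissegger–Wilkie. The real-analytic functions form such a family, the last property being the identity theorem. A typical Q-semianalytic set for that family is $\{y=e^x-1,\ x>0\}$ in the plane.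

In plain words: locally, $E$ is cut out by finitely many equations and strict inequalities. It may fall into several pieces. Can each piece be cut out in the same way? The difficulty is that the functions describing $E$ may take the same signs on two different components, so new functions must be produced, and they must be Q-functions.

The condition must be checked at every point $a\in M$, including points of $\overline E\setminus E$. At $a\notin\overline E$ there is nothing to do; at a point of $E$ where $E$ is a manifold there is little. The trouble sits at points where several sheets of $E$ accumulate. Moreover, a component of $E$ may be locally disconnected. Take the nodal curve $y^2=x^2(1+x)$ without the origin. It has three components: the two arms $y=\pm x\sqrt{1+x}$ with $x>0$, and the loop over $[-1,0)$. Near the origin the loop consists of two branches, joined only far away at $(-1,0)$. So we shall describe the components of $E\cap B_r(a)$ for small balls, and recover a component of $E$ locally as a union of some of those.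

By Gabrielov's method of truncating Taylor series, which transfers to the quasianalytic setting, the closure and the frontier of a Q-semianalytic set are known to be Q-semianalytic. We shall need the closure statement in greater generality, and prove it on the way.

## 2. One variable, and the set $(y-e^x+1)^2>0$

**One variable.** Let $f$ be a Q-function near $a\in\mathbb R$ with $f\not\equiv0$ near $a$. By quasianalyticity its Taylor series at $a$ is not zero, so by Taylor's theorem $f(x)=(x-a)^k u(x)$ with $u$ continuous and $u(a)\neq0$. Hence $f$ has a constant sign on a short interval to the left of $a$ and on one to the right. So near $a$ a Q-semianalytic set $E\subset\mathbb R$ is a union of some of the sets $\{x<a\}$, $\{x=a\}$, $\{x>a\}$. The same is true of each component of $E\cap(a-r,a+r)$, and these three sets are given by signs of $x-a$.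

**A square in the plane.** Let $f=(y-e^x+1)^2$ and $E=\{f>0\}\subset\mathbb R^2$, in the real-analytic family. The components are $\{y>e^x-1\}$ and $\{y<e^x-1\}$. The function $f$ does not distinguish them. But $\partial_yf=2(y-e^x+1)$ does. So differentiating the given functions can help; the next section shows that we cannot do without it, and that derivatives together with polynomial operations are always enough.

## 3. The local theorem for an algebra of germs

An expansion of the real field is called o-minimal if every subset of $\mathbb R$ definable in it (with real parameters) is a finite union of points and intervals. It is polynomially bounded if every definable $f:\mathbb R\to\mathbb R$ satisfies $|f(x)|\le x^N$ for some $N$ and all large $x$. The real field itself has both properties; its definable sets are the semialgebraic ones (Tarski). So does $\mathbb R_{\mathrm{an}}$, the expansion by all analytic functions restricted to compact boxes. The real field with the global exponential function is not polynomially bounded.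

**Setting.** Let $\mathcal R$ be a polynomially bounded o-minimal expansion of the real field; "definable" means definable in $\mathcal R$ with real parameters. Let $a\in\mathbb R^n$, and let $\mathcal D$ be a unital $\mathbb R$-algebra of germs at $a$ of $C^\infty$ functions which contains the coordinates, is closed under $\partial_1,\dots,\partial_n$, and whose germs all have definable representatives.

**Definition.** A set $E$ is $\mathcal D$-semianalytic (at $a$) if for some ball $B_\varepsilon(a)$ the set $E\cap B_\varepsilon(a)$ is a finite union of sets $\{f=0,g_1>0,\dots,g_s>0\}$, where $f,g_j$ are definable $C^\infty$ functions near $\overline{B_\varepsilon(a)}$ representing elements of $\mathcal D$.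

For example, $\mathcal D=\mathbb R[x,y,e^x]$ (germs at $0\in\mathbb R^2$, with $\mathcal R=\mathbb R_{\mathrm{an}}$) is closed under $\partial_x,\partial_y$, and $\{y=e^x-1,\ x>0\}$ is $\mathcal D$-semianalytic at $0$. With $\mathcal D=\mathbb R[x,y]$ the $\mathcal D$-semianalytic sets are the sets that are semialgebraic near $0$.

**Theorem 2.** (i) In this setting, if $E$ is $\mathcal D$-semianalytic at $a$, so is $\overline E$. For every $r\in(0,\varepsilon)$, with $\varepsilon$ as in the definition, $E\cap B_r(a)$ has finitely many connected components, and each is $\mathcal D$-semianalytic at $a$.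

(ii) Let $K\subset\mathbb R^n$ be a compact ball or box. Let $\mathcal D$ be a unital $\mathbb R$-algebra of $C^\infty$ functions defined and definable near $K$, containing the coordinates and closed under the $\partial_i$. If $E$ is a finite union of sets $\{x\in K: f=0,g_1>0,\dots,g_s>0\}$ with $f,g_j\in\mathcal D$, then $E$ has finitely many components and each is again a finite union of sets of this form.

**Corollary 3.** If $E$ is described near $a$ by Q-functions $f_1,\dots,f_t$, then near $a$ every component of $E$ is a finite union of sets $\{f=0,g_1>0,\dots,g_s>0\}$ with $f,g_j$ polynomials in the local coordinates and in finitely many partial derivatives of $f_1,\dots,f_t$.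

**Proposition 4.** In Theorem 2, the hypothesis that $\mathcal D$ is closed under differentiation cannot be dropped.

*Proof of Proposition 4.* Let $n=2$, $a=0$, $f=(y-e^x+1)^2$ and $\mathcal D_0=\mathbb R[x,y,f]$, with $\mathcal R=\mathbb R_{\mathrm{an}}$. All hypotheses except closure under differentiation hold.

First, the components of $\{f>0\}\cap B_r$, where $B_r=B_r(0)$. The part $y>e^x-1$ is convex, hence connected. For the part $y<e^x-1$, the vertical slice over $x\in(-r,r)$ is the interval from $-\sqrt{r^2-x^2}$ to $\min(\sqrt{r^2-x^2},e^x-1)$. It is nonempty for all $x\in[0,r)$. For $x<0$ it is nonempty exactly when $x^2+(1-e^x)^2<r^2$, and the left side is strictly decreasing on $x<0$. So the slices are nonempty over an interval of values $x$, and their endpoints depend continuously on $x$; this part is connected too.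

Suppose $\{y>e^x-1\}$ were described near $0$ by signs of $P_i(x,y,f)$, with finitely many nonzero $P_i\in\mathbb R[x,y,w]$. Write $P_i=w^{k_i}R_i$ with $R_i(x,y,0)\not\equiv0$. Since $e^x$ is transcendental over $\mathbb R(x)$, $R_i(x,e^x-1,0)$ is a nonzero analytic function of $x$, so its zeros are isolated. Choose $x_0$ arbitrarily small with $R_i(x_0,e^{x_0}-1,0)\ne0$ for all $i$. At the two points $(x_0,e^{x_0}-1\pm\epsilon)$ we have $f=\epsilon^2$, so for small $\epsilon>0$ every $P_i(x,y,f)=\epsilon^{2k_i}R_i$ has the sign of $R_i(x_0,e^{x_0}-1,0)$ at both points. Hence both points or neither lie in the described set, although exactly one lies in $\{y>e^x-1\}$: a contradiction. $\square$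

## 4. Polynomially bounded structures and semialgebraic cells

These are the outside facts on which everything rests.

**(F0) Q-functions live in a tame structure.** Let $\mathbb R_{\mathcal Q}$ be the expansion of the real field by all functions equal to $f$ on $[-1,1]^n$ and to $0$ elsewhere, with $f$ a Q-function near $[-1,1]^n$. It is o-minimal and polynomially bounded, by Rolin–Speissegger–Wilkie, J. AMS 16 (2003). Their theorem is applied to the algebras $\mathcal C_B$ of restrictions to compact boxes $B$ of Q-functions defined near $B$. The axioms hold: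

- $\mathcal C_B$ contains the coordinates and is closed under composition, under restriction to and extension from slightly different boxes, and under differentiation. This is clear.
- The Taylor map at $0$ is injective on germs, by quasianalyticity.
- Implicit functions: if $f(0)=0\ne\partial_nf(0)$, the map $x\mapsto(x',f(x))$, with $x'=(x_1,\dots,x_{n-1})$, has a Q-inverse $G$ near $0$, and $x_n=G_n(x',0)$ solves $f=0$.
- Division: if the Taylor series of $f$ at $0$ is divisible by $x_i$, then $f|_{x_i=0}$, a Q-function of the other variables (a constant if $n=1$), has zero Taylor series, so vanishes near $0$; hence $f/x_i$ is a Q-function near $0$.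

If $f$ is a Q-function near $a$, then $f(a+\varrho x)$ is a Q-function near $[-1,1]^n$ for small $\varrho>0$. So $f$ is definable in $\mathbb R_{\mathcal Q}$ near $a$.

From now on $\mathcal R$ is polynomially bounded and o-minimal.

**(F1) Standard o-minimality.** Definable sets have finitely many components, which are definable; $\dim\overline X=\dim X$ and $\dim(\overline X\setminus X)<\dim X$; curve selection holds.

**(F2) Łojasiewicz inequality** (van den Dries–Miller, Duke 84 (1996), 4.14). If $K$ is compact and $f,g:K\to\mathbb R$ are continuous definable with $f^{-1}(0)\subset g^{-1}(0)$, then $|g|^N\le C|f|$ on $K$ for some $N\in\mathbb N_{\ge1}$ and $C>0$.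

**(F3) Piecewise uniform asymptotics** (Miller, Ann. Pure Appl. Logic 68 (1994)). If $\psi:A\times(0,1)\to\mathbb R$ is definable, there is $N\in\mathbb N_{\ge1}$ such that for each $a\in A$ either $\psi(a,t)=0$ for all small $t>0$, or $|\psi(a,t)|\ge t^N$ for all small $t>0$.

The exponent in (F3) is uniform in $a$; "small" is not. For $\psi(a,t)=at$ on $(0,1)\times(0,1)$ one may take $N=2$, but $at\ge t^2$ only for $t\le a$.

**(F4) Semialgebraic cells.** We use Tarski's theorem and semialgebraic cell decomposition. If a semialgebraic cell $C\subset\mathbb R^{a+b}$ projects onto the cell $B\subset\mathbb R^a$ (first $a$ coordinates), there is a semialgebraic homeomorphism $C\cong B\times(0,1)^e$ over $B$. By induction on $b$ we may take $b=1$. A graph is homeomorphic to its base. For a band, apply $y\mapsto y/(1+|y|)$ in the last coordinate, which makes both bounding functions finite, and then normalize each fibre affinely to $(0,1)$. This homeomorphism transfers to every real closed field $R^*\supset\mathbb R$. Two consequences, valid over $R^*$: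

- *Path lifting.* A path in $B$ lifts to a path in $C$ with prescribed endpoints over its two endpoints: interpolate the $(0,1)^e$-coordinates linearly. It also lifts with prescribed initial point: keep the $(0,1)^e$-coordinates constant.
- *Charts* ($a=0$). A cell $\mathcal B_0$ has a semialgebraic homeomorphism $\theta:\mathcal B_0\to(0,1)^d$. For $c_1,c\in\mathcal B_0$ put $[c_1,c]_\theta(t)=\theta^{-1}\bigl((1-t)\theta(c_1)+t\theta(c)\bigr)$, a path in $\mathcal B_0$ from $c_1$ to $c$.

**Elementary extensions.** $\mathcal R^*$ denotes an arbitrary elementary extension of $\mathcal R$, with underlying field $R^*$: a definable set $D$ has an extension $D^*$, definable functions extend, and every first-order statement with real parameters that holds in $\mathcal R$ holds in $\mathcal R^*$ (transfer). The compactness theorem produces such extensions: a set of conditions on new points, written with real parameters, is satisfied in some $\mathcal R^*$ as soon as every finite subset is satisfied in $\mathcal R$. A point or scalar of $R^*$ is *infinitesimal* if its norm is $<1/j$ for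 all $j\in\mathbb N_{\ge1}$. Paths in $\mathcal R^*$ are continuous maps from $[0,1]\subset R^*$, definable in $\mathcal R^*$ with parameters.

**Conventions.** Translate so that $a=0$ and write $B_\varepsilon=B_\varepsilon(0)$. Whenever finitely many germs of $\mathcal D$ are under discussion, we choose a real *working radius* $\varrho>0$ such that they have definable representatives that are $C^\infty$ near $\overline{B_{2\varrho}}$. Sets defined by these functions are regarded as subsets of $B_{2\varrho}$; "near $0$" means in $\overline{B_\varrho}$, and $\varrho$ may be shrunk. The functions and their derivatives of bounded order are bounded and Lipschitz on $\overline{B_{2\varrho}}$. $C$ denotes standard (real) constants, which may change from place to place. For infinitesimal $x$ and $f\in\mathcal D$ the value $f(x)\in R^*$ does not depend on the representative, and for infinitesimal $p$ the statement $p\in X^*$ depends only on the germ of $X$ at $0$.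

Finite unions, intersections and complements of $\mathcal D$-semianalytic sets are $\mathcal D$-semianalytic, and so are the sets $\{x:f(x)\in\Sigma\}$ with $f\in\mathcal D^t$ and $\Sigma\subset\mathbb R^t$ semialgebraic. Several equations are combined into one by sums of squares.

## 5. Infinitesimal points with the same signs

**Definition.** For infinitesimal $p,q$ in $\mathcal R^*$ write $p\sim q$ if $\operatorname{sgn}f(p)=\operatorname{sgn}f(q)$ for all $f\in\mathcal D$.

*Example.* By compactness there is an $\mathcal R^*$ with infinitesimal $\alpha,\epsilon>0$ such that $\epsilon<\alpha^N$ for all $N$. Let $p_\pm=(\alpha,e^\alpha-1\pm\epsilon)$. For $\mathcal D=\mathbb R[x,y,e^x]$ we have $p_+\not\sim p_-$, because $y-e^x+1\in\mathcal D$. If one uses $\mathcal D_0=\mathbb R[x,y,f]$ of Proposition 4 instead, the two points have the same signs. Indeed, in the notation of its proof, $P_i(p_\pm)=\epsilon^{2k_i}R_i(\alpha,e^\alpha-1\pm\epsilon,\epsilon^2)$, where $|R_i(\alpha,e^\alpha-1,0)|\ge\alpha^j$ for some $j$ (it is a nonzero analytic function of $\alpha$), while the perturbation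 is at most $C\epsilon<\frac12\alpha^j$.

**(T) Transfer of signs.** If $p\sim q$, $f\in\mathcal D^t$ and $\Sigma\subset\mathbb R^t$ is semialgebraic, then $f(p)\in\Sigma^*\Leftrightarrow f(q)\in\Sigma^*$. Indeed $\Sigma$ is given by sign conditions on polynomials, and polynomials in elements of $\mathcal D$ lie in $\mathcal D$. In particular $p\in X^*\Leftrightarrow q\in X^*$ for $\mathcal D$-semianalytic $X$.

**Lemma 5 (criterion).** Let $D$ be definable. If in every $\mathcal R^*$ we have $p\in D^*\Leftrightarrow q\in D^*$ whenever $p\sim q$, then $D$ is $\mathcal D$-semianalytic at $0$.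

*Proof.* Suppose $D$ is not. Given $f_1,\dots,f_t\in\mathcal D$ and a small $\varepsilon$, there are $p,q\in B_\varepsilon$ with equal signs of all $f_i$, $p\in D$ and $q\notin D$; otherwise $D\cap B_\varepsilon$ would be a union of sign sets of the $f_i$. So every finite subset of the following conditions on $(p,q)$ is satisfied in $\mathcal R$: $|p|,|q|<1/j$ for all $j$; $\operatorname{sgn}f(p)=\operatorname{sgn}f(q)$ for all $f\in\mathcal D$; $p\in D$; $q\notin D$. By compactness some $\mathcal R^*$ contains infinitesimal $p\sim q$ with $p\in D^*$, $q\notin D^*$, against the hypothesis. $\square$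

So to show that a component is $\mathcal D$-semianalytic, it suffices to show that two points with the same signs can be joined.

**Proposition 6 (joining).** Let $p\sim q$ be infinitesimal points of $\mathcal R^*$, let $E$ be $\mathcal D$-semianalytic at $0$, described on $B_\varepsilon$, with $p\in E^*$, and let $r\in(0,\varepsilon)$ be real. Then there is a path in $(E\cap B_r)^*$ from $p$ to $q$.

All remaining sections prove Proposition 6 and, on the way, the closure statement (Lemma 11). First we see that they give everything.

*Proof of Theorem 2(i) from Proposition 6 and Lemma 11.* The closure is Lemma 11. The set $E\cap B_r$ is definable, so it has finitely many components. Let $D$ be one. It is definable, and open and closed in $E\cap B_r$; so $D^*$ is open and closed in $(E\cap B_r)^*$ by transfer. Let $p\sim q$ and $p\in D^*$. Proposition 6 gives a path in $(E\cap B_r)^*$ from $p$ to $q$. The set of parameters in $[0,1]$ mapped into $D^*$ is definable, nonempty, open and closed in $[0,1]$, hence all of $[0,1]$ by o-minimality. So $q\in D^*$. By symmetry and Lemma 5, $D$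 is $\mathcal D$-semianalytic at $0$. $\square$

*Proof of Theorem 2(ii) from Proposition 6.* $E$ is definable, so it has finitely many components. Let $D$ be one that is not of the required form. Compactness, as in Lemma 5, gives $\mathcal R^*$ and $p,q\in K^*$ with equal signs of all $f\in\mathcal D$, $p\in D^*$ and $q\notin D^*$. The functions $x_i-t$ ($t\in\mathbb R$) are in $\mathcal D$, so $p$ and $q$ have the same standard part $a$, and $a\in K$ because $K$ is closed. The germs at $a$ of elements of $\mathcal D$ form an algebra $\mathcal D_a$ as in the setting, $p\sim q$ with respect to $\mathcal D_a$ (after translating $a$ to $0$), and $E$ is $\mathcal D_a$-semianalytic at $a$, since $K$ is given by polynomial inequalities. Proposition 6 gives a path in $E^*$ from $p$ to $q$; so $q\in D^*$ as in the proof of (i), a contradiction. $\square$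

*Proof of Theorem 1 from Theorem 2.* Let $E_0$ be a component of $E$ and $a\in M$. In a Q-chart at $a$, let $\mathcal D$ be the algebra of germs at $a$ of Q-functions, and $\mathcal R=\mathbb R_{\mathcal Q}$. By (F0) and closure under differentiation, the setting of Theorem 2 holds, and $E$ is $\mathcal D$-semianalytic at $a$. For a small ball, $E\cap B_r(a)$ has finitely many components $D_1,\dots,D_t$, each $\mathcal D$-semianalytic at $a$. Each $D_i$ is connected, hence lies in a single component of $E$; so $E_0\cap B_r(a)$ is the union of the $D_i$ contained in $E_0$. Thus, in a possibly smaller ball around $a$, $E_0$ is a finite union of sets (1) with Q-functions $f,g_j$. At most $t$ components of $E$ meet $B_r(a)$. As $a$ was arbitrary, the theorem follows. $\square$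

*Proof of Corollary 3.* Apply the same argument with $\mathcal R=\mathbb R_{\mathcal Q}$ and $\mathcal D=\mathbb R[x,\partial^\alpha f_i:\alpha\in\mathbb N^n,\ 1\le i\le t]$ (germs at $a$), which is closed under differentiation. $\square$

## 6. Truncation at the origin loses signs; truncation at a nearby point of a thin set keeps them

To join $p$ to $q$, the natural first attempt is to replace every function by its Taylor polynomial at $0$ of a high order $m$. The set then becomes semialgebraic, and semialgebraic sets have cells, along which one can move. This works if the functions that matter are, at $p$, at least as large as some fixed power of $|p|$: then an error $C|p|^{m+1}$ does no harm for large $m$.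

It stops working as soon as one of them is nonzero at $p$ but smaller than every power of $|p|$. Take $w=y-e^x+1$ and the points $p_\pm=(\alpha,e^\alpha-1\pm\epsilon)$ of Section 5. The Taylor polynomial of $w$ at $0$ of order $m\ge1$ has the value
$$\pm\epsilon+\sum_{j>m}\frac{\alpha^j}{j!}>0\qquad\text{at } p_\pm,$$
because $\alpha^{m+1}/(m+1)!>\epsilon$. So for every $m$ the truncation at $0$ is positive at both points, while $w(p_\pm)=\pm\epsilon$.

The remedy is to move the centre of expansion. Let $b$ be the point of the curve $\{w=0\}$ nearest to $p_\pm$, and $\delta=|p_\pm-b|$. Then $\delta\le\epsilon$, and $\epsilon=|w(p_\pm)|\le C\delta$, as $w$ is Lipschitz and $w(b)=0$. The Taylor polynomial of $w$ at $b$ of order $m\ge1$ has at $p_\pm$ an error at most $C\delta^{m+1}<\epsilon$, so it has the right sign.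

In general, the centre $b$ will be taken on a closed $\mathcal D$-semianalytic set $Z$ of *least dimension* among those with $d_Z(p)^{N}\le$ (size of the relevant functions at $p$) for some $N$. Least dimension has a strong consequence: every $f\in\mathcal D$ is at $b$ either zero or larger than all $\delta^{1/N}$. In the example, an element of $\mathcal D=\mathbb R[x,y,e^x]$, restricted to the curve, is an analytic function of $x$. It is identically zero, or at $b=(b_1,e^{b_1}-1)$ at least a power of $b_1$, hence larger than all $\delta^{1/N}$.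

New tasks arise. The point $q$ needs its own centre $b'$, which must be joined to $b$; here $b\sim b'$ and induction on dimension will help. While the centre moves along that path, the increment from the centre must move with it, and $b'$ must carry "the same cell" as $b$ although we know only signs of functions at $q$. Finally, approximate solutions must be corrected to true points of $E$. We start with this last task.

## 7. Smooth pieces

**The manifolds $W$.** Let $W=\{h_1=\dots=h_{n-k}=0,\ \Delta>0\}$ with $h_i\in\mathcal D$ and $\Delta$ equal to $\pm$ a maximal minor of the Jacobian of $h$; after permuting coordinates, the minor with respect to $x''=(x_{k+1},\dots,x_n)$. Put $x'=(x_1,\dots,x_k)$. (If $k=n$: no $h$, $\Delta=1$.) $W$ is a locally closed $k$-dimensional submanifold with local coordinates $x'$. On $\overline W$ we have $h=0$ and $\Delta\ge0$, so near $0$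
$$\overline W\setminus W=\overline W\cap\{\Delta=0\},$$
which is closed and of dimension $<k$.

For $j\le k$ put $\xi_jf=\pm\det\partial(f,h)/\partial(x_j,x'')\in\mathcal D$, with the sign chosen so that the coefficient of $\partial_jf$ is $\Delta$. A determinant with two equal rows vanishes, so $\xi_jh_i=0$; expanding along the row of $f=x_i$ gives $\xi_jx_i=\delta_{ij}\Delta$ for $i\le k$. So $\xi_j$ is tangent to $W$, and on $W$, in the coordinates $x'$, $\xi_j=\Delta\,\partial/\partial x_j$.

The next lemma makes "$f$ vanishes on $W$ near $w$" a condition on finitely many elements of $\mathcal D$ at $w$.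

**Lemma 7.** For $f\in\mathcal D$ there is $d$ such that, near $0$, with $\varphi_f=\sum_{\text{words }|\alpha|\le d}(\xi^\alpha f)^2\in\mathcal D$,
$$W\cap\{\varphi_f=0\}=\{w\in W:\ f\equiv0\text{ on a neighbourhood of }w\text{ in }W\}.$$
This set is open and closed in $W$, and $\varphi_f\ge f^2$.

*Proof.* Apply (F3) to $\psi(w,t)=\sup\{|f(x)|:x\in W,\ |x-w|<t\}$, $w\in W$, to get $N$; let $d=N$. Suppose all $\xi^\alpha f(w)$ with $|\alpha|\le N$ vanish. On $W$, with $D_j=\partial/\partial x_j$ in the coordinates $x'$,
$$\xi_{j_1}\cdots\xi_{j_i}f=\Delta^i\,D_{j_1}\cdots D_{j_i}f+(\text{a combination, with smooth coefficients, of } D\text{-derivatives of }f\text{ of order}<i),$$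
by induction on $i$. Since $\Delta(w)\ne0$, induction on the order shows that all $x'$-derivatives of $f|_W$ of order $\le N$ vanish at $w$. So $\psi(w,t)\le C_wt^{N+1}<t^N$ for small $t$, and (F3) leaves only $\psi(w,t)=0$ for small $t$: $f$ vanishes on $W$ near $w$. Conversely, if $f\equiv0$ on $W$ near $w$, all $\xi^\alpha f(w)$ vanish, because the $\xi_j$ are tangent to $W$. The set is open in $W$ by its right-hand description and closed in $W$ by the left-hand one. The empty word gives $\varphi_f\ge f^2$. $\square$

**Definition.** A *smooth piece* of dimension $k$ is $P=W\cap\{\varphi=0\}\cap\{g_1>0,\dots,g_s>0\}$ with $W$ as above, $\varphi,g_j\in\mathcal D$, and $W\cap\{\varphi=0\}$ open in $W$. Put $g_0=\Delta$.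

For example, in the plane $\{y-e^x+1=0,\ x>0\}$ is a smooth piece of dimension 1 (with $h=y-e^x+1$, $\Delta=\partial_yh=1$, $\varphi=0$, $g_1=x$). A smooth piece is open in $W$. On $\overline P$ we have $h=0$, $\varphi=0$, $g_j\ge0$, so near $0$
$$\overline P\setminus P=\overline P\cap\{g_0g_1\cdots g_s=0\}. \tag{2}$$

**Definition.** For infinitesimal $p$ let $\operatorname{sdim}p$ be the least dimension of a $\mathcal D$-semianalytic germ $X$ with $p\in X^*$.

If $p\sim q$ then $\operatorname{sdim}p=\operatorname{sdim}q$ by (T). For example, let $p=(\alpha,e^\alpha-1)$ with $\alpha\neq0$ infinitesimal. For $\mathcal D=\mathbb R[x,y,e^x]$, $\operatorname{sdim}p=1$: $p$ lies on the curve, and a germ of dimension $0$ has no infinitesimal point other than possibly $0$. For $\mathcal D=\mathbb R[x,y]$, $\operatorname{sdim}p=2$: no nonzero polynomial vanishes at $p$, since $R(x,e^x-1)$ is a nonzero analytic function of $x$ for $R\ne0$; so a semialgebraic germ with $p\in X^*$ contains a nonempty open set.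

**Lemma 8.** Let $k=\operatorname{sdim}p$. There is $W$ as above, of dimension $k$, with $p\in W^*$. For every $\mathcal D$-semianalytic $E$ with $p\in E^*$ there is a smooth piece $P$ of dimension $k$ with $p\in P^*$ and $P\subset E$ near $0$. Consequently every $\mathcal D$-semianalytic germ is a finite union of smooth pieces.

*Proof.* Let $r$ be maximal such that there are $h_1,\dots,h_r\in\mathcal D$ vanishing at $p$ with some $r\times r$ Jacobian minor nonzero at $p$. With the right sign of the minor $\Delta$, $W=\{h=0,\Delta>0\}$ satisfies $p\in W^*$, and $\dim W=n-r$.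

Let $f\in\mathcal D$ and $f(p)=0$. Each $\xi_jf$ is $\pm$ an $(r+1)\times(r+1)$ minor of the Jacobian of $(f,h)$, so by maximality $\xi_jf(p)=0$ for all $j$. Since $\xi_jf\in\mathcal D$, we may iterate: all $\xi^\alpha f(p)=0$. Hence $\varphi_f(p)=0$. (If $r=n$ there are no $\xi_j$, and $\varphi_f=f^2$.)

Now let $p\in\{f=0,g_1>0,\dots,g_s>0\}^*$, a basic set contained in $E$. Then $P=W\cap\{\varphi_f=0\}\cap\{g_1>0,\dots,g_s>0\}$ is a smooth piece by Lemma 7, it is contained in $E$ near $0$ since $\varphi_f\ge f^2$, and $p\in P^*$. As $p$ is infinitesimal, $P$ meets every ball $B_\varepsilon$ (transfer), and $P$ is open in $W$; so its germ has dimension $n-r$. Hence every $E$ with $p\in E^*$ has dimension $\ge n-r$. As $p\in W^*$, we get $k=n-r$.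

For the last statement, suppose the germ $E$ is not a finite union of smooth pieces. For any finitely many smooth pieces contained in $E$ near $0$, there are points of $E$ arbitrarily close to $0$ in none of them. By compactness some $\mathcal R^*$ has an infinitesimal $p\in E^*$ lying in no $P^*$ with $P\subset E$ a smooth piece, contrary to what was just shown. $\square$

This is the first place where closure of $\mathcal D$ under differentiation is indispensable. The next lemma moves a point that nearly satisfies $h=0$ onto $W$, with explicit control by the minor $\Delta$.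

**Lemma 9 (quantitative inverse function theorem).** Let $h,\Delta$ be as above. There are standard $\mu_1,\mu_2>0$ and $C$ such that for $y\in B_\varrho$ with $\kappa=\Delta(y)>0$: $\Delta>0$ on $B(y,\mu_1\kappa)$, and $F(x)=(x',h(x))$ is injective there with invertible differential. If $|h(y)|\le\mu_2\kappa^2$, there is a unique $x\in B(y,\mu_1\kappa)$ with $x'=y'$, $h(x)=0$, and $|x-y|\le C\kappa^{-1}|h(y)|$.

*Proof.* Let $A=DF(y)$. Then $\det A=\pm\kappa$, so $|A^{-1}|\le C_2/\kappa$ by the cofactor formula. Since $\kappa$ is bounded on $B_\varrho$, for small $\mu_1$ we have $B(y,\mu_1\kappa)\subset B_{2\varrho}$. On this ball $|DF(x)-A|\le C\mu_1\kappa$ by the $C^2$ bounds, so $|A^{-1}DF(x)-I|\le CC_2\mu_1\le\frac12$ for small $\mu_1$. So $\det DF\ne0$ there, and $\Delta$, which is continuous and positive at $y$, is positive there. By the mean value inequality, $\Phi=A^{-1}F$ satisfies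
$$|\Phi(x)-\Phi(\tilde x)-(x-\tilde x)|\le\tfrac12|x-\tilde x|\qquad\text{on }B(y,\mu_1\kappa).$$
Hence $\Phi$ is injective and $|x-\tilde x|\le2|\Phi(x)-\Phi(\tilde x)|$. Its image contains $B(\Phi(y),\mu_1\kappa/2)$: if $|w-\Phi(y)|\le r'/2$ with $r'<\mu_1\kappa$, then $x\mapsto x-\Phi(x)+w$ is a contraction of $\overline{B(y,r')}$ into itself, and its fixed point $x$ has $\Phi(x)=w$.

We want $F(x)=(y',0)$, i.e. $\Phi(x)=A^{-1}(y',0)$. Now
$$|A^{-1}(y',0)-\Phi(y)|=|A^{-1}(0,-h(y))|\le C_2\kappa^{-1}|h(y)|\le C_2\mu_2\kappa<\mu_1\kappa/2$$
for small $\mu_2$. So $x$ exists; it is unique by injectivity, and $|x-y|\le2|\Phi(x)-\Phi(y)|\le2C_2\kappa^{-1}|h(y)|$. $\square$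

The constants are standard and the statement is first-order, so Lemma 9 holds in every $\mathcal R^*$ with the same constants.

## 8. Lifting approximate solutions, and closures

Let $P$ be a smooth piece, with data $h$, $\Delta=g_0$, $\varphi$, $g_j$, and $N_0,m\in\mathbb N_{\ge1}$. Let
$$J(z)=\bigl(\partial^\alpha h_i(z),\ \partial^\alpha\varphi(z),\ \partial^\alpha g_j(z)\bigr)_{|\alpha|\le m,\ 0\le j\le s}\in\mathbb R^\nu$$
be the tuple of $m$-jets; its entries are in $\mathcal D$. For $c\in\mathbb R^\nu$ let $H(c,u),\Phi(c,u),G_j(c,u)$ be the corresponding Taylor polynomials of order $m$ in $u$, linear in $c$. So for instance $|h(z+u)-H(J(z),u)|\le C|u|^{m+1}$ for small $z,u$. Define the semialgebraic set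
$$\mathcal A=\{(c,\rho,u):\ \rho>0,\ |u|=\rho,\ |H(c,u)|\le\rho^m,\ |\Phi(c,u)|\le\rho^m,\ G_j(c,u)\ge\rho^{N_0}\ (0\le j\le s)\}.$$
Let $\mathcal A'\supset\mathcal A$ be defined with $2\rho^m,2\rho^m,\frac12\rho^{N_0}$ instead. For $r_1>0$ let
$$\mathcal Y=\{(z,u)\in B_{r_1}\times B_{r_1}:\ (J(z),|u|,u)\in\mathcal A'\}.$$
Thus $(z,u)\in\mathcal Y$ says that, judged by the $m$-jets at $z$, the point $z+u$ nearly lies in $P$ and is not too close to the frontier of $P$.

**Lemma 10 (lifting).** There is $m_0=m_0(P,N_0)\ge2N_0+1$ such that for all $m\ge m_0$ and all sufficiently small $r_1$ there is a continuous definable $\pi:\mathcal Y\to P$ with $|\pi(z,u)-(z+u)|\le|u|$ (so $\pi(\mathcal Y)\subset B_{3r_1}$), and $\pi(z,u)=z+u$ if $z+u\in P$.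

*Proof.* Let $(z,u)\in\mathcal Y$, $y=z+u$, $\rho=|u|<r_1$, with $3r_1\le\varrho$ and $r_1$ small.

**Construction of $\pi$.** We correct $y$ to a point of $W$. From the Taylor estimates, $|h(y)|,|\varphi(y)|\le2\rho^m+C\rho^{m+1}\le3\rho^m$ and $g_j(y)\ge\frac12\rho^{N_0}-C\rho^{m+1}\ge\frac14\rho^{N_0}$. So $\kappa=\Delta(y)=g_0(y)\ge\frac14\rho^{N_0}$ and, as $m\ge2N_0+1$ and $\rho$ is small, $|h(y)|\le3\rho^m\le\mu_2\kappa^2$. Let $\pi(z,u)=x$ be the point of Lemma 9. It is given by a first-order formula, so $\pi$ is definable, and
$$|x-y|\le C\kappa^{-1}|h(y)|\le C\rho^{m-N_0}\le C\rho^{N_0+1}\le\rho .$$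
Hence $g_j(x)\ge\frac14\rho^{N_0}-C\rho^{N_0+1}\ge\frac18\rho^{N_0}>0$, $x\in W$, and $|\varphi(x)|\le3\rho^m+C\rho^{m-N_0}\le C\rho^{m-N_0}$.

**The equation $\varphi(x)=0$.** This is where $m$ must be large. On the compact set $\overline{W\cap\{\varphi\ne0\}}\cap\overline{B_\varrho}$, $\varphi=0$ implies $\Delta=0$: a point there with $\Delta>0$ lies in $W$ and is a limit of points of $W\cap\{\varphi\ne0\}$, and $W\cap\{\varphi=0\}$ is open in $W$, so $\varphi\neq0$ at that point. By (F2), $\Delta^{N_4}\le C|\varphi|$ on this set, with $N_4$ depending only on $P$. If $\varphi(x)\ne0$, then $(\frac18\rho^{N_0})^{N_4}\le C\rho^{m-N_0}$, which is impossible for $m\ge N_0(N_4+1)+1$ and $r_1$ small. So $\varphi(x)=0$ and $x\in P$; we take $m_0=\max(2N_0+1,\,N_0(N_4+1)+1)$.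

**Points already in $P$.** If $y\in P$, then $h(y)=0$, and $x=y$ by uniqueness in Lemma 9.

**Continuity.** Let $(z_0,u_0)\in\mathcal Y$, $y_0=z_0+u_0$, $x_0=\pi(z_0,u_0)$. As $DF(x_0)$ is invertible, the local inverse of $F$ at $x_0$ gives, for $(z,u)\in\mathcal Y$ near $(z_0,u_0)$, a continuous $\tilde x(z,u)$ with $F(\tilde x)=((z+u)',0)$ and $\tilde x(z_0,u_0)=x_0$. Since $|x_0-y_0|<\mu_1\Delta(y_0)$, also $|\tilde x-(z+u)|<\mu_1\Delta(z+u)$ near $(z_0,u_0)$. By uniqueness in Lemma 9, $\pi=\tilde x$ there. $\square$

**Lemma 11 (closure).** If $E$ is $\mathcal D$-semianalytic at $0$, so is $\overline E$.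

*Proof.* By Lemma 8 we may take $E=P$, a smooth piece. The plan is to express "$y\in\overline P$" by the jets at $y$.

For $y\in\overline P\setminus P$ near $0$ let $\psi(y,t)=\sup\{\min(1,g_0,\dots,g_s)(x):x\in P,\ |x-y|=t\}$ ($0$ if there is no such $x$). By curve selection there is a curve in $P$ tending to $y$, along which $|x-y|$ takes all small positive values; so $\psi(y,t)>0$ for all small $t$. By (F3) there is one $N$ such that $\psi(y,t)\ge t^N$ for all such $y$ and all small $t$ (depending on $y$). Put $N_0=N+1$ and take $m\ge m_0$ and $r_1$ from Lemma 10.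

For small $t$ there is $x\in P$ with $|x-y|=t$ and $g_j(x)\ge\frac12t^N\ge2t^{N_0}$ for all $j$. Put $u=x-y$. Since $h(x)=\varphi(x)=0$, we get $|H(J(y),u)|,|\Phi(J(y),u)|\le Ct^{m+1}\le t^m$, and since $m+1>N_0$, $G_j(J(y),u)\ge2t^{N_0}-Ct^{m+1}\ge t^{N_0}$. So $(J(y),t,u)\in\mathcal A$ for small $t$, and thus
$$J(y)\in\Sigma:=\{c:\ \exists t_1>0\ \forall t\in(0,t_1)\ \exists u\ (c,t,u)\in\mathcal A\},$$
a semialgebraic set. Conversely, let $y\in B_{r_1}$ and $J(y)\in\Sigma$. For small $t$ there is $u$ with $|u|=t$ and $(y,u)\in\mathcal Y$, so $\pi(y,u)\in P$ and $|\pi(y,u)-y|\le2t\to0$. Hence $y\in\overline P$. Therefore $\overline P=P\cup\{y:J(y)\in\Sigma\}$ in $B_{r_1}$, which is $\mathcal D$-semianalytic. $\square$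

## 9. Orders of magnitude, and distance functions seen by $\mathcal D$

We shall compare sizes up to powers. For infinitesimal $\beta>0$ and $\alpha\ge0$ in $R^*$ write $\alpha\gg\beta$ if $\alpha^N>\beta$ for all $N\ge1$, and $\alpha\lesssim\beta$ otherwise, i.e. if $\alpha^N\le\beta$ for some $N\ge1$. For example $\sqrt\beta\lesssim\beta$, while every positive real number is $\gg\beta$. If $\alpha\le\alpha'\lesssim\beta$, then $\alpha\lesssim\beta$.

- **(R1)** If $\alpha,\alpha'\lesssim\beta$, then $\alpha$ is infinitesimal and $\alpha+\alpha'$, $C\alpha$, $\alpha^{1/N}\lesssim\beta$. If $\alpha^j\le\beta$, then $\alpha$ is infinitesimal, $(C\alpha)^{j+1}=C^{j+1}\alpha\cdot\alpha^j\le\beta$, and $(\alpha^{1/N})^{Nj}\le\beta$; moreover $\alpha+\alpha'\le2\max(\alpha,\alpha')$.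
- **(R2)** If $\alpha\gg\beta$, then $\alpha/C\gg\beta$ and $\alpha^N\gg\beta$. The first is by (R1), the second by definition.
- **(R3)** If $\kappa\gg\beta$ and $\sigma\lesssim\beta$, then $\sigma<\kappa^N/C$ for all $N\ge1$; in particular $\kappa-\sigma\ge\kappa/2\gg\beta$. Otherwise $\kappa^N\le C\sigma\lesssim\beta$, so $\kappa\lesssim\beta$ by (R1).
- **(R4)** If $\beta'$ is a positive infinitesimal with $\beta^N\le\beta'\le\beta^{1/N}$, then $\alpha\gg\beta\iff\alpha\gg\beta'$. If $\alpha\gg\beta$, then $\alpha^{jN}>\beta$, so $\alpha^j>\beta^{1/N}\ge\beta'$. If $\alpha\gg\beta'$, then $\alpha^{jN}>\beta'\ge\beta^N$, so $\alpha^j>\beta$.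

Let $Z\ni0$ be a closed germ and $d_Z(x)=\operatorname{dist}(x,Z\cap\overline{B_\varrho})$. For infinitesimal $x$ this does not depend on $\varrho$: as $0\in Z$, nearest points are within $2|x|$ of $0$. The distance $d_Z$ is in general not expressible through elements of $\mathcal D$, so (T) cannot be applied to it directly. The next lemma provides a substitute that is correct up to powers.

**Lemma 12.** Let $Z\ni0$ be closed (near $0$) and $\mathcal D$-semianalytic. There are $\zeta_Z=\chi(f_1,\dots,f_t)\ge0$ with $\chi$ continuous semialgebraic, $f_i\in\mathcal D$, $\zeta_Z^{-1}(0)=Z$ near $0$, and $N_Z\ge1$ with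
$$d_Z(x)^{N_Z}\le\zeta_Z(x)\le d_Z(x)^{1/N_Z}\quad\text{for all infinitesimal }x. \tag{3}$$

*Proof.* Near $0$ the complement of $Z$ is a finite union of sets $\{f_i=0,\ g_{ij}>0\ \forall j\}$. On the compact set $K_i=\{x\in Z\cap\overline{B_\varrho}:\ g_{ij}\ge0\ \forall j\}$, $f_i=0$ implies $\prod_jg_{ij}=0$, since otherwise $x\notin Z$. By (F2), $(\prod_jg_{ij})^{2N}\le Cf_i^2$ on $K_i$, with common $N,C$. Put
$$\theta_i=\min\Bigl\{g_{ij}\ (\forall j),\ \bigl(\textstyle\prod_jg_{ij}\bigr)^{2N}-Cf_i^2\Bigr\}.$$
The set $\{\theta_i>0\}$ is disjoint from $Z$: a point of $Z$ with all $g_{ij}>0$ is in $K_i$, so $\theta_i\le0$ there. And it contains $\{f_i=0,\ g_{ij}>0\ \forall j\}$. So $\zeta_Z=\max(0,\max_i\theta_i)$ has zero set $Z$ in $\overline{B_\varrho}$. By (F2) applied both ways, $d_Z^N\le C\zeta_Z$ and $\zeta_Z^N\le Cd_Z$ on $\overline{B_\varrho}$ for some $N\ge1$, $C>0$. If $x$ is infinitesimal, so are $d_Z(x)\le|x|$ and $\zeta_Z(x)$ (as $\zeta_Z(0)=0$). Hence $d_Z(x)^{N+1}\le C^{-1}d_Z(x)^N\le\zeta_Z(x)$ and $\zeta_Z(x)^{N+1}\le C^{-1}\zeta_Z(x)^N\le d_Z(x)$. Take $N_Z=N+1$.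 $\square$

## 10. Proof of Proposition 6: a centre on a stratum of least dimension

The proof of Proposition 6 is by induction on $k=\operatorname{sdim}p=\operatorname{sdim}q$. If $k=0$, $p$ lies in $X^*$ with $X$ finite near $0$, so $p=0$; since the coordinates are in $\mathcal D$, $q=0$ as well. Take the constant path. Let $k\ge1$, and suppose the proposition is true for smaller values.

**Step 1 (choice of a stratum).** We choose the thin set on which the centres of expansion will lie. By Lemma 8 choose a smooth piece $P$, $\dim P=k$, $p\in P^*$, with $P\cap B_{\varepsilon_P}\subset E$ for some real $\varepsilon_P>0$. Then $q\in P^*$ by (T). Use the notation $h,\Delta=g_0,\varphi,g_j$ for $P$ and put $\eta=\min(1,g_0,\dots,g_s)$, so $\eta(p)>0$.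

Let $\mathcal Z_l$ be the set of closed $\mathcal D$-semianalytic germs $Z\ni0$ with $\dim Z\le l$; $\mathcal Z_{-1}=\emptyset$. If $l<k$ and $Z\in\mathcal Z_l$, then $p\notin Z^*$ because $\operatorname{sdim}p=k$; so $d_Z(p)>0$.

The set $Z=(\overline P\cap\{g_0\cdots g_s=0\})\cup\{0\}$ is in $\mathcal Z_{k-1}$, by Lemma 11, (2) and (F1). On $\overline P\cap\overline{B_\varrho}$, $\eta=0$ implies $d_Z=0$; so $d_Z^N\le C\eta$ there by (F2), and $d_Z(p)^{N+1}\le\eta(p)$. So there is a minimal $l\in\{0,\dots,k-1\}$ such that some $Z\in\mathcal Z_l$ and some $N_1\ge1$ satisfy $d_Z(p)^{N_1}\le\eta(p)$. By minimality, for $Z'\in\mathcal Z_{l-1}$ every power of $d_{Z'}(p)$ exceeds $\eta(p)$. So $d_{Z'}(p)^{NN_1}>\eta(p)\ge d_Z(p)^{N_1}$ for all $N$, that is,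
$$d_{Z'}(p)\gg d_Z(p)\qquad(Z'\in\mathcal Z_{l-1}).\tag{4}$$

We now replace $Z$ by the closure of a manifold. Let $b_0\in Z^*$ be nearest to $p$; it is infinitesimal, as $0\in Z$. By (4), $b_0\notin Z'^*$ for all $Z'\in\mathcal Z_{l-1}$, since otherwise $d_{Z'}(p)\le d_Z(p)$. Clearly $\operatorname{sdim}b_0\le l$. If $l\ge1$, closures of $\mathcal D$-semianalytic germs of dimension $<l$, with $0$ added, lie in $\mathcal Z_{l-1}$; so in all cases $\operatorname{sdim}b_0=l$. By Lemma 8 there is $W=\{e_1=\dots=e_{n-l}=0,\ \Theta>0\}$, $\Theta$ being $\pm$ a maximal Jacobian minor of $e$, with $\dim W=l$ and $b_0\in W^*$. Since $b_0$ is infinitesimal, $0\in\overline W$. So $\overline W\in\mathcal Z_l$, and $d_{\overline W}(p)\le|p-b_0|=d_Z(p)$. Hence $d_{\overline W}(p)^{N_1}\le\eta(p)$, and (4) holds with $\overline W$ in place of $Z$. From now on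
$$Z=\overline W,\qquad \delta=d_Z(p)>0,\qquad\delta^{N_1}\le\eta(p).$$
If $l=0$, then $b_0=0$ and $W=Z=\{0\}$ near $0$.

The point $q$ is in the same situation. Let $\delta'=d_Z(q)$. As $p\notin Z^*$, also $q\notin Z^*$ by (T), so $\delta'>0$. Moreover
$$d_{Z'}(q)\gg\delta'\qquad(Z'\in\mathcal Z_{l-1}).\tag{5}$$
Indeed (4), (3), (R2) and (R4) give $\zeta_{Z'}(p)\ge d_{Z'}(p)^{N_{Z'}}\gg\delta$, hence $\zeta_{Z'}(p)\gg\zeta_Z(p)$, i.e. $\zeta_{Z'}(p)^N>\zeta_Z(p)$ for each $N$. By (T), $\zeta_{Z'}(q)^N>\zeta_Z(q)$ for each $N$. By (3), (R2) and (R4) again, $d_{Z'}(q)\ge\zeta_{Z'}(q)^{N_{Z'}}\gg\delta'$.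

*Example.* Let $\mathcal D=\mathbb R[x,y,e^x]$, $w=y-e^x+1$, $E=\{w^2>0\}$, $p=p_+$ as in Section 5. Here $k=2$. Indeed, put $y=w+e^x-1$ in a nonzero element of $\mathcal D$. It becomes a polynomial in $w$ whose lowest nonzero term $w^ia_i(x,e^x)$ has at $p$ size $\ge\epsilon^i\alpha^j$ for some $j$, which dominates the other terms, of size $\le C\epsilon^{i+1}$. So no nonzero element of $\mathcal D$ vanishes at $p$, and $r=0$ in the proof of Lemma 8. We take $P=E$ with no $h$, $\Delta=1$, $\varphi=0$, $g_1=w^2$, and $\eta(p)=\epsilon^2$. The only member of $\mathcal Z_0$ is $\{0\}$, and $|p|^N\ge\alpha^N>\epsilon^2$ for all $N$; so $l\neq0$. The curve $Z=\{w=0\}$ has $d_Z(p)^2\le\epsilon^2=\eta(p)$. So $l=1$ and $N_1=2$.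

**Step 2 (at a point of $Z$ near $p$ or $q$, nothing nonzero is small).** Let $(y,\delta_y)$ be $(p,\delta)$ or $(q,\delta')$, and let $b\in Z^*$ with $|y-b|\lesssim\delta_y$, so that $b$ is infinitesimal. We claim:

(i) $b\in W^*$ and $\Theta(b)\gg\delta_y$.

(ii) For $f\in\mathcal D$: if $f(b)\ne0$ then $|f(b)|\gg\delta_y$ and $\operatorname{sgn}f(b)=\operatorname{sgn}f(y)$. Moreover $f(b)=0\iff|f(y)|\lesssim\delta_y$.

(iii) If $\chi:\mathbb R^t\to\mathbb R$ is semialgebraic and $f\in\mathcal D^t$, then $\chi(f(b))=0$ or $|\chi(f(b))|\gg\delta_y$.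

*(i) and (ii) for $l=0$.* Then $b=0$, $\delta_y=|y|$, and $\Theta(0)>0$ and $f(0)$ are standard reals, with $|f(y)-f(0)|\le C|y|=C\delta_y$. If $f(0)\ne0$, then $|f(0)|\gg\delta_y$, $f(y)$ has the sign of $f(0)$ and $|f(y)|\ge\frac12|f(0)|\gg\delta_y$. If $f(0)=0$, then $|f(y)|\le C\delta_y\lesssim\delta_y$.

*(i) for $l\ge1$.* For $T\in\mathcal Z_{l-1}$, (4), (5) and (R3) give
$$d_T(b)\ge d_T(y)-|y-b|\gg\delta_y.\tag{6}$$
The set $T_0=(\overline W\setminus W)\cup\{0\}$ is in $\mathcal Z_{l-1}$, since $\overline W\setminus W=\overline W\cap\{\Theta=0\}$ near $0$. So $b\notin T_0^*$, hence $b\in W^*$. On $\overline W\cap\overline{B_\varrho}$, $\Theta=0$ implies $d_{T_0}=0$, so (F2) gives $\Theta\ge C^{-1}d_{T_0}^N$ there, and $\Theta(b)\gg\delta_y$ by (6) and (R2).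

*(ii) for $l\ge1$.* Take $\varphi_f$ from Lemma 7 for this $W$. The set $W\cap\{f=0,\varphi_f\ne0\}$ has empty interior in $W$, because $\varphi_f=0$ wherever $f$ vanishes on an open piece of $W$. So it has dimension $<l$, and
$$T=(\overline W\setminus W)\cup\overline{W\cap\{f=0,\varphi_f\ne0\}}\cup\{0\}\in\mathcal Z_{l-1}$$
by Lemma 11. On the compact set $\overline{W\cap\{\varphi_f\ne0\}}\cap\overline{B_\varrho}$, $f(x)=0$ implies $x\in T$: either $x\notin W$; or $x\in W$, and then $\varphi_f(x)\ne0$, since $W\cap\{\varphi_f=0\}$ is open in $W$. So $d_T^N\le C|f|$ there, by (F2). If $f(b)\ne0$, then $\varphi_f(b)\ge f(b)^2>0$, so $b$ lies in the extension of this compact set and $|f(b)|\ge C^{-1}d_T(b)^N\gg\delta_y$. Finally $|f(y)-f(b)|\le C|y-b|\lesssim\delta_y$. If $f(b)\neq0$, (R3) gives $|f(y)-f(b)|<\frac12|f(b)|$, so the signs agree and $|f(y)|\ge\frac12|f(b)|\gg\delta_y$. If $f(b)=0$, then $|f(y)|\lesssim\delta_y$.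

*(iii)* Let $v=f(b)$ and $\sigma_0=\chi(v)\ne0$; we may assume $|\sigma_0|\le1$. The graph of $\chi$ is a finite union of sets $\{Q_i(v,T)=0,\ Q_{ij}(v,T)>0\ \forall j\}$ with polynomials $Q_i,Q_{ij}$. For the piece containing $(v,\sigma_0)$, write $Q_i(v,T)=\sum_\iota a_\iota(v)T^\iota$. This is not identically zero in $T$, since otherwise the fibre of this piece over $v$ would contain an interval around $\sigma_0$, whereas the graph has one point over $v$. Let $\iota_0$ be the least index with $a_{\iota_0}(v)\ne0$. Dividing $Q_i(v,\sigma_0)=0$ by $\sigma_0^{\iota_0}$ gives $a_{\iota_0}(v)=-\sum_{\iota>\iota_0}a_\iota(v)\sigma_0^{\iota-\iota_0}$, so $|a_{\iota_0}(v)|\le C|\sigma_0|$, since $v$ is bounded by a standard real. As $a_{\iota_0}\circ f\in\mathcal D$ is nonzero at $b$, (ii) and (R2) give $|\sigma_0|\gg\delta_y$. Claim (iii) will also be used for $\chi$ defined only on a semialgebraic set containing $v$; extend $\chi$ by $0$.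

**Consequence.** If $b,b'\in Z^*$ with $|p-b|\lesssim\delta$ and $|q-b'|\lesssim\delta'$, then
$$b\sim b'.\tag{7}$$
By (3) and (R4), $|f(p)|\lesssim\delta$ iff $|f(p)|^N\le\zeta_Z(p)$ for some $N$. By (T) this holds iff $|f(q)|^N\le\zeta_Z(q)$ for some $N$, i.e. iff $|f(q)|\lesssim\delta'$. So $f(b)=0\iff f(b')=0$ by (ii). If $f(b)\ne0$, then $\operatorname{sgn}f(b)=\operatorname{sgn}f(p)=\operatorname{sgn}f(q)=\operatorname{sgn}f(b')$. Moreover $\operatorname{sdim}b\le l<k$, so the induction hypothesis applies to $b\sim b'$.

## 11. Proof of Proposition 6: cells over the jets at the centre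

**Step 3 (truncation at $b$).** We translate the position of $p$ relative to its centre into membership in a semialgebraic cell, and study that cell. Let $b\in Z^*$ be nearest to $p$, so $|p-b|=\delta$. Put $N_0=N_1+1$. Take $m\ge m_0(P,N_0)$ and $r_1$ as in Lemma 10 with $3r_1\le\min(r,\varepsilon_P)$, so that
$$\pi(\mathcal Y)\subset P\cap B_{3r_1}\subset E\cap B_r.$$
Since $h(p)=\varphi(p)=0$, the Taylor estimates at $b$ give $|H(J(b),p-b)|,|\Phi(J(b),p-b)|\le C\delta^{m+1}\le\delta^m$. Since $g_j(p)\ge\eta(p)\ge\delta^{N_1}$, they give $G_j(J(b),p-b)\ge\delta^{N_1}-C\delta^{m+1}\ge\delta^{N_0}$. So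
$$(J(b),\delta,p-b)\in\mathcal A^*.$$

Take a semialgebraic cell decomposition of $\mathbb R^\nu\times\mathbb R\times\mathbb R^n\ni(c,\rho,u)$ compatible with $\mathcal A$ and $\{\rho=0\}$. Let $\mathcal C\subset\mathcal A$ be the cell with $(J(b),\delta,p-b)\in\mathcal C^*$, let $\mathcal B\subset\{\rho>0\}$ be its projection to $\mathbb R^\nu\times\mathbb R$, and $\mathcal B_0$ its projection to $\mathbb R^\nu$.

*The cell $\mathcal B$ reaches down to $\rho=0$.* If $\mathcal B$ were a graph $\rho=\alpha(c)$ over $\mathcal B_0$, then $\delta=\alpha(J(b))\gg\delta$ by (iii), which is absurd. So $\mathcal B=\{c\in\mathcal B_0,\ \alpha(c)<\rho<\beta(c)\}$ with $\alpha\ge0$ continuous (and $\beta$ continuous or $+\infty$). If $\alpha(J(b))>0$, then $\alpha(J(b))\gg\delta$ by (iii), contradicting $\alpha(J(b))<\delta$. So $\alpha(J(b))=0$. The graph of $\alpha$ and the zero section over $\mathcal B_0$ are both cells of the induced decomposition of $\mathbb R^\nu\times\mathbb R$, hence equal or disjoint; they meet (over $J(b)$, in $\mathcal R^*$), so $\alpha\equiv0$. Thus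
$$\mathcal B=\{(c,\rho):c\in\mathcal B_0,\ 0<\rho<\beta(c)\},\qquad\beta_1:=\min(1,\beta)>0\text{ continuous on }\mathcal B_0.\tag{8}$$

*Example, continued.* There $N_0=3$, and $\mathcal A$ is given by $\rho>0$, $|u|=\rho$, $G_1(c,u)\ge\rho^3$ and the trivial condition on $G_0$. (The full tuple $c$ also contains the jets of $\Delta=1$ and $\varphi=0$.) Let $z=(z_1,e^{z_1}-1)$ be a real point of the curve. With $u=\rho\omega$, the function $\rho^{-2}G_1(J(z),\rho\omega)$ on the circle $|\omega|=1$ is $C^2$-close, for small $\rho$, to $(\omega_2-e^{z_1}\omega_1)^2$. This limit has two zeros, the tangent directions of the curve, and is strictly convex in the angle near them. At zeros of the $m$-th Taylor polynomial of $w$ we have $G_1=O(\rho^{m+1})$, less than $\rho^3$. So the condition $\rho^{-2}G_1\ge\rho$ removes two short arcs about the tangent directions, and the fibre of $\mathcal A$ consists of two arcs, one on each side of the curve. A cell $\mathcal C\subset\mathcal A$ has connected fibres, so its fibre over $(J(z),\rho)$ lies on one side: the cell knows the side that $w^2$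 has forgotten.

*Moving inside $\mathcal B_0$ with control.* Later we shall have two points of $\mathcal B_0^*$ that are very close to each other, and want a short path between them in $\mathcal B_0^*$. Let $\theta:\mathcal B_0\to(0,1)^d$ be a chart as in (F4). For $c_1\in\mathcal B_0$, $\omega\in(0,1)$ let
$$\lambda(c_1,\omega)=\inf\bigl(\{1\}\cup\{|c-c_1|:\ c\in\mathcal B_0,\ \max_t|[c_1,c]_\theta(t)-c_1|\ge\omega\}\bigr).$$
This function is semialgebraic, and $\lambda>0$: if $c\to c_1$ in $\mathcal B_0$, then $\theta(c)\to\theta(c_1)$, and $[c_1,c]_\theta$ tends uniformly to $c_1$ by continuity of $\theta^{-1}$. By (F3), applied in the real field, there is $N_3\ge1$ such that for each $c_1\in\mathcal B_0$, $\lambda(c_1,\omega)\ge\omega^{N_3}$ for all small $\omega$. Let $\tau(c_1)$ be the supremum of the $\tau\in(0,1]$ with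
$$\lambda(c_1,\omega)\ge\omega^{N_3}\ \ \forall\omega\in(0,\tau),\qquad\beta_1>\tfrac12\beta_1(c_1)\ \text{ on }\mathcal B_0\cap B(c_1,\tau).$$
Then $\tau$ is a positive semialgebraic function on $\mathcal B_0$. If $\omega<\tau(c_1)$ and $|c-c_1|<\omega^{N_3}\le\lambda(c_1,\omega)$, then $\max_t|[c_1,c]_\theta(t)-c_1|<\omega$. By transfer:
$$\begin{aligned}&\text{if }c_1,c\in\mathcal B_0^*,\ 0<\omega<\tau(c_1),\ |c-c_1|<\omega^{N_3},\text{ then }[c_1,c]_\theta\text{ is a path}\\&\text{in }\mathcal B_0^*\cap B(c_1,\omega),\text{ and }\beta_1>\tfrac12\beta_1(c_1)\text{ along it.}\end{aligned}\tag{9}$$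

Put $L=N_3(m+1)+3$, and $W_0=\{w\in W:J(w)\in\mathcal B_0\}$. This set is $\mathcal D$-semianalytic, and $b\in W_0^*$ by (i).

**Step 4 (a centre $b'$ for $q$ with the same cell).** We know only signs at $q$, so we encode the existence of $b$ and of the cell, approximately, in a condition on finitely many elements of $\mathcal D$ at $p$, transfer it to $q$, and then correct the approximation. For infinitesimal $x$, let $T^e_x(v)$ and $T^J_x(v)$ be the Taylor polynomials of order $L$ at $x$, in the increment $v$, of $e$ and of the map $J$. Put $N_2=N_Z$, so $d_Z(x)\le\zeta_Z(x)^{1/N_2}$ for infinitesimal $x$. Consider the statement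
$$\begin{aligned}S(x):\quad\exists v\ \exists c^*\in\mathcal B_0:\quad&0<|v|\le\zeta_Z(x)^{1/N_2},\quad(c^*,|v|,-v)\in\mathcal C,\\&|T^e_x(v)|\le|v|^L,\quad|T^J_x(v)-c^*|\le|v|^L.\end{aligned}$$
By Tarski's theorem it is a semialgebraic condition on the values at $x$ of finitely many elements of $\mathcal D$: the derivatives of order $\le L$ of $e$ and of $J$, and the functions entering $\zeta_Z$. $S(p)$ holds with $v=b-p$, $c^*=J(b)$, because $|v|=\delta\le\zeta_Z(p)^{1/N_2}$, $e(b)=0$, and Taylor remainders are $\le C\delta^{L+1}\le\delta^L$. By (T), $S(q)$ holds. Take $v',c^*$ for $q$ and put $\sigma=|v'|>0$. By (3), $\zeta_Z(q)^{N_Z}\le\delta'$; so $\sigma\le\zeta_Z(q)^{1/N_2}\lesssim\delta'$ by (R1).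

*Correcting $q+v'$ to a point of $W$.* Let $y'=q+v'$, and let $b_0'\in Z^*$ be nearest to $q$. By (i), $\Theta(b_0')\gg\delta'$. Since $|y'-b_0'|\le\sigma+\delta'\lesssim\delta'$, (R1) and (R3) give $\kappa:=\Theta(y')\ge\Theta(b_0')-C|y'-b_0'|\ge\frac12\Theta(b_0')\gg\delta'$. Also $|e(y')|\le|T^e_q(v')|+C\sigma^{L+1}\le2\sigma^L\le\mu_2\kappa^2$ by (R3), where $\mu_2$ is the constant of Lemma 9 for $e,\Theta$. Lemma 9 yields $b'$ with $e(b')=0$, $\Theta(b')>0$ and
$$|b'-y'|\le C\kappa^{-1}\cdot2\sigma^L\le\sigma^{L-1},$$
the last step since $2C\sigma\le\kappa$ by (R3). So $b'\in W^*\subset Z^*$ and $|q-b'|\le\sigma+\sigma^{L-1}\lesssim\delta'$. Hence Step 2 applies to $(q,b')$, and $b\sim b'$ by (7); so $b'\in W_0^*$ by (T).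

*Closeness.* With $c_1:=J(b')\in\mathcal B_0^*$ from now on, $|c_1-c^*|\le|J(b')-J(y')|+|J(y')-T^J_q(v')|+|T^J_q(v')-c^*|$, so
$$|c_1-c^*|\le C\sigma^{L-1}+C\sigma^{L+1}+\sigma^L\le\sigma^{L-2}<\sigma^{N_3(m+1)},\qquad|(q-b')+v'|=|y'-b'|\le\sigma^{m+2}.\tag{10}$$
By (iii) for $(q,b')$, $\tau(c_1)\gg\delta'$ and $\beta_1(c_1)\gg\delta'$; so (R3) gives
$$\sigma^{m+1}<\tau(c_1),\qquad\sigma<\tfrac12\beta_1(c_1).\tag{11}$$

**Step 5 (a path in $\mathcal Y^*$ from $(b',q-b')$ to $(b,p-b)$).** We join the pairs (centre, increment) in three moves, and then apply $\pi$.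

**Move 1: correct the increment.** We go from $q-b'$ to $-v'$ with centre $b'$ fixed. Let $u_t=(1-t)(q-b')+t(-v')$, $t\in[0,1]$, and $\rho_t=|u_t|$. By (10), $|u_t+v'|\le\sigma^{m+2}$, so $|\rho_t-\sigma|\le\sigma^{m+2}$. As $c_1,c^*$ are bounded by a standard real, and $|c_1-c^*|\le\sigma^{m+1}$, the values of $H,\Phi,G_j$ at $(c_1,u_t)$ differ from those at $(c^*,-v')$ by at most $C\sigma^{m+1}$. As $(c^*,\sigma,-v')\in\mathcal C^*\subset\mathcal A^*$ and $m+1>N_0$,
$$|H|,|\Phi|\le\sigma^m+C\sigma^{m+1}\le2\rho_t^m,\qquad G_j\ge\sigma^{N_0}-C\sigma^{m+1}\ge\tfrac12\rho_t^{N_0}\qquad\text{at }(c_1,u_t).$$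
So $(b',u_t)\in\mathcal Y^*$ for all $t$. This joins $(b',q-b')$ to $(b',-v')$.

**Move 2: enter the cell over $c_1=J(b')$.** We know $(c^*,\sigma,-v')\in\mathcal C^*$, and want a point of $\mathcal C^*$ over $(c_1,\sigma)$. By (9) with $\omega=\sigma^{m+1}$, (10) and (11), there is a path $c(t)$ in $\mathcal B_0^*\cap B(c_1,\sigma^{m+1})$ from $c^*$ to $c_1$ (the reverse of $[c_1,c^*]_\theta$), along which $\beta\ge\beta_1>\frac12\beta_1(c_1)>\sigma$. So $(c(t),\sigma)\in\mathcal B^*$ by (8). By (F4) lift it to a path $(c(t),\sigma,u(t))$ in $\mathcal C^*$ starting at $(c^*,\sigma,-v')$. We have $|c(t)-c_1|\le\sigma^{m+1}$, $|u(t)|=\sigma$ and $(c(t),\sigma,u(t))\in\mathcal A^*$. So the values of $H,\Phi,G_j$ at $(c_1,u(t))$ and at $(c(t),u(t))$ differ by at most $C\sigma^{m+1}$, and $(c_1,\sigma,u(t))\in\mathcal A'^*$, i.e. $(b',u(t))\in\mathcal Y^*$. This joins $(b',-v')$ to $(b',u(1))$, where $(c_1,\sigma,u(1))\in\mathcal C^*$.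

**Move 3: move the centre from $b'$ to $b$.** By the induction hypothesis applied to $b'\sim b$ and $W_0$, there is a path $\gamma$ in $(W_0\cap B_{r_2})^*$ from $b'$ to $b$, where $r_2\le r_1$ is a small positive real. Then $J\circ\gamma$ is a path in $\mathcal B_0^*$, and the continuous definable function $\beta_1\circ J\circ\gamma$ on $[0,1]$ has a positive minimum. Choose $\varepsilon_0>0$ in $R^*$ smaller than this minimum, $\sigma$ and $\delta$. Consider the path in $(c,\rho)$-space consisting of

- $\{c_1\}\times[\varepsilon_0,\sigma]$, run downwards,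
- $(J(\gamma(t)),\varepsilon_0)$, $t\in[0,1]$,
- $\{J(b)\}\times[\varepsilon_0,\delta]$, run upwards.

It lies in $\mathcal B^*$ by (8): $\sigma<\beta(c_1)$ by (11), $\varepsilon_0$ is below $\beta_1$ along the middle part, and $(J(b),\delta)\in\mathcal B^*$. By (F4) it lifts to a path in $\mathcal C^*\subset\mathcal A^*$ from $(c_1,\sigma,u(1))$ to $(J(b),\delta,p-b)$, both endpoints being prescribed. Take as centres $b'$, $\gamma(t)$, $b$ on the three parts; they all lie in $B_{r_1}^*$, and their jets are the $c$-coordinates of the path. The increments have norm $\rho\le\max(\sigma,\delta)<r_1$. So this is a path in $\mathcal Y^*$ from $(b',u(1))$ to $(b,p-b)$. The points $\gamma(t)$ need not be infinitesimal; this does no harm, since Lemma 10 transfers to all of $\mathcal Y^*$.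

**Applying $\pi$.** Concatenate the three moves and apply $\pi$, which is continuous and definable on $\mathcal Y^*$ with values in $(P\cap B_{3r_1})^*$. Since $q,p\in P^*$, Lemma 10 gives $\pi(b',q-b')=q$ and $\pi(b,p-b)=p$. So we get a path in $(P\cap B_{3r_1})^*\subset(E\cap B_r)^*$ from $q$ to $p$. Reversing it proves Proposition 6, and with it, by Section 5, Theorem 1, Theorem 2 and Corollary 3. $\square$
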